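# Good symmetric pairs over $p$-adic fields that are not Gelfand pairs

## 1. Closed double cosets and the compact case

Let $F$ be a local field of characteristic zero. Algebraic groups are linear algebraic groups over $F$, and $G(F)$ carries its analytic topology.

**Definition 1 (symmetric pair).** A symmetric pair is a triple $(G,H,\theta)$: $G$ is a reductive group over $F$, $\theta$ is an involution of $G$ over $F$, and $H=G^\theta$ is its fixed-point subgroup, also assumed reductive. We put $\sigma(g)=\theta(g^{-1})$. This is an anti-involution, and $\sigma(h)=h^{-1}$ for $h\in H$.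

**Definition 2 (good pair).** The pair is good if $\sigma(H(F)gH(F))=H(F)gH(F)$ for every $g\in G(F)$ whose double coset $H(F)gH(F)$ is closed in $G(F)$.

**Definition 3 (Gelfand pair).** For a representation $\rho$ of $G(F)$ let $\operatorname{Hom}_{H(F)}(\rho,\mathbb C)$ be the space of $H(F)$-invariant linear functionals on $\rho$ (continuous ones if $F$ is archimedean), and let $\tilde\rho$ be the contragredient. The pair is a Gelfand pair if
$$\dim\operatorname{Hom}_{H(F)}(\rho,\mathbb C)\cdot\dim\operatorname{Hom}_{H(F)}(\tilde\rho,\mathbb C)\le1$$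
for every irreducible admissible $\rho$. For non-archimedean $F$ "admissible" means admissible smooth; for archimedean $F$ it means admissible smooth Fréchet of moderate growth.

**Example 1.** Let $F$ be non-archimedean, $K$ a connected reductive group, $G=K\times K$, $\theta(x,y)=(y,x)$, so $H$ is the diagonal and $\sigma(x,y)=(y^{-1},x^{-1})$. The map $(x,y)\mapsto xy^{-1}$ identifies $G(F)/H(F)$ with $K(F)$, and $H(F)$ acts on it by conjugation. Since $\sigma(x,y)\mapsto y^{-1}x=y^{-1}(xy^{-1})y$, every double coset is $\sigma$-stable, so the pair is good. An irreducible admissible representation of $G(F)$ is $\rho_1\boxtimes\rho_2$, and its $H(F)$-invariant functionals form $\operatorname{Hom}_{K(F)}(\rho_1,\tilde\rho_2)$, of dimension at most $1$ by Schur's lemma. So the pair is a Gelfand pair.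

The subject of these notes is the following conjecture: *any good symmetric pair is a Gelfand pair.* There is one situation where it is easy.

**Proposition 1.** Let $F$ be non-archimedean and let $(G,H,\theta)$ be a good symmetric pair with $G(F)$ compact. Then $\dim\operatorname{Hom}_{H(F)}(\rho,\mathbb C)\le1$ for every irreducible smooth $\rho$. In particular the pair is a Gelfand pair.

**Proof.** Double cosets of $H(F)$ are continuous images of the compact set $H(F)\times H(F)$, so they are all closed, and goodness says that $\sigma$ preserves all of them. Let $\mathcal A$ be the algebra of locally constant bi-$H(F)$-invariant functions on $G(F)$ under convolution. Each $f\in\mathcal A$ is constant on double cosets, so $f\circ\sigma=f$. The anti-automorphism $\sigma$ preserves Haar measure, hence $(f*f')\circ\sigma=(f'\circ\sigma)*(f\circ\sigma)$: to write $\sigma(x)=ab$ is to write $x=\sigma(b)\sigma(a)$. For $f,f'\in\mathcal A$ this reads $f*f'=f'*f$, so $\mathcal A$ is commutative.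

Now $\rho$ is finite-dimensional, and by Burnside's theorem the locally constant functions on $G(F)$ act on it through all of $\operatorname{End}(\rho)$. Let $e_H$ be the averaging projector onto $\rho^{H(F)}$. Then $\mathcal A$ acts on $\rho^{H(F)}$ through $e_H\operatorname{End}(\rho)e_H=\operatorname{End}(\rho^{H(F)})$. This algebra is commutative, so $\dim\rho^{H(F)}\le1$. As $H(F)$ is compact, $\operatorname{Hom}_{H(F)}(\rho,\mathbb C)$ has the dimension of $\rho^{H(F)}$. $\square$

For noncompact groups, functions must be replaced by distributions and invariant vectors by invariant functionals, and this explains the product with $\tilde\rho$ in Definition 3. That is a technical change. The serious change is that there are double cosets that are not closed, and the hypothesis says nothing about them. We ask what they can do, in a family of pairs where everything can be computed.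

## 2. Hermitian matrices plus a line

From now on $F$ is non-archimedean of characteristic $0$, $E/F$ is a quadratic field extension, $\mathrm N=N_{E/F}$, and $\chi:F^\times\to\{\pm1\}$ is the quadratic character with kernel $\mathrm N(E^\times)$, a subgroup of index $2$. Absolute values are normalized, so $|\lambda|_E=|\mathrm N(\lambda)|_F$, and $|\cdot|=|\cdot|_F$. Let
$$V=\Big\{y=\begin{pmatrix}\alpha&\beta\\ \bar\beta&\gamma\end{pmatrix}:\alpha,\gamma\in F,\ \beta\in E\Big\},\qquad \det y=\alpha\gamma-\mathrm N(\beta).$$
We also write $y=(\alpha,\beta,\gamma)$. Fix $q\in F^\times$ and put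
$$W=Fe\oplus V,\qquad Q(te+y)=qt^2+\det y,\qquad b(x,x')=Q(x+x')-Q(x)-Q(x').$$
Write $t(te+y)=t$. Since $b(e,e)=2q$, we have $t(x)=b(x,e)/2q$.

Recall the Clifford algebra of $W$: it is generated by $W$ with $x^2=Q(x)$, so $xx'+x'x=b(x,x')$. The group $\mathrm{Spin}(W)$ consists of the even elements $g$ with $gWg^{-1}=W$ and $gg'=1$, where $g\mapsto g'$ reverses products. It acts on $W$ by $g\cdot x=gxg^{-1}$, through $SO(W)$. If $Q(u)\ne0$, let $s_u(x)=x-\frac{b(x,u)}{Q(u)}u$ be the reflection. From $ux=b(x,u)-xu$ and $u^{-1}=u/Q(u)$ we get $uxu^{-1}=-s_u(x)$. So if $Q(u)Q(u')=a^2$ with $a\in F^\times$, then $uu'/a$ is even, $(uu'/a)(u'u/a)=1$, and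
$$uu'/a\in\mathrm{Spin}(W)(F)\quad\text{acts on }W\text{ as } s_us_{u'}.$$

Let $G=\mathrm{Spin}(W)$, $\theta(g)=ege^{-1}$ (an involution, as $e^2=q$ is central) and $H=G^\theta$. As $\dim W=5$, $G$ is connected, semisimple, simply connected, an inner form of $\mathrm{Sp}_4$.

**Theorem A.** $(G,H,\theta)$ is a good symmetric pair for every $q$. If $q\notin\mathrm N(E^\times)$, it is not a Gelfand pair. Hence the conjecture is false, over every non-archimedean $F$ of characteristic $0$.

**Theorem B.**

1. $(G,H)$ is a Gelfand pair if and only if $q\in\mathrm N(E^\times)$.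
2. If $q\notin\mathrm N(E^\times)$, there is, up to isomorphism, exactly one irreducible admissible $\rho_0$ with $\dim\operatorname{Hom}_{H(F)}(\rho_0,\mathbb C)\cdot\dim\operatorname{Hom}_{H(F)}(\tilde\rho_0,\mathbb C)>1$. Both dimensions equal $2$, and $\rho_0$ is unitarizable.
3. If $q\notin\mathrm N(E^\times)$, the pairs $(G^n,H^n,\theta^n)$ are good, and for them the product of the two dimensions can be at least $4^n$. So there is no universal bound for good pairs.

Nothing is claimed about archimedean $F$. From here on $G,H$ also denote $G(F),H(F)$.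

**Step 1: the group $H$.** We identify $H$ with a familiar group. An element $g$ is fixed by $\theta$ exactly when $g\cdot e=e$, so $H$ is the preimage of $SO(V)$, that is, $H=\mathrm{Spin}(V)$. The action $y\mapsto gyg^*$ is a homomorphism $\mathrm{Res}_{E/F}\mathrm{SL}_2\to SO(V)$ with finite kernel between connected groups of dimension $6$. It is an isogeny from a simply connected group, so $H\cong\mathrm{Res}_{E/F}\mathrm{SL}_2$, and $H(F)=\mathrm{SL}_2(E)$ acts on $V$ by $y\mapsto gyg^*$. In particular $H$ is connected and semisimple, and $G,H$ are unimodular.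

**Step 2: the space $G/H$.** We replace double cosets by $H$-orbits on a quadric. Let $X=\{x\in W:Q(x)=q\}$. Over $\bar F$ the group $G$ is transitive on $X$ (Witt's theorem), and the stabilizer of $e$ is $H$. The $G(F)$-orbits on $X(F)$ are parametrized by a subset of $H^1(F,H)=H^1(E,\mathrm{SL}_2)=1$, so $G(F)$ is transitive on $X(F)$, now written $X$. A transitive continuous action of a locally compact group that is countable at infinity on a locally compact space has open orbit maps, so $g\mapsto ge$ is a homeomorphism $G/H\cong X$. Double cosets $HgH$ are the preimages of the $H$-orbits $H\cdot ge$ under the open continuous surjection $g\mapsto ge$, and closed double cosets correspond to closed orbits.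

**Step 3: $H$-orbits on $V$.** We list them.

*The set $\det=c$, $c\neq0$, is one orbit.* Nondegenerate Hermitian forms over $E/F$ are classified by rank and discriminant in $F^\times/\mathrm N(E^\times)$. So $\det y=\det y'=c$ gives $y'=gyg^*$ with $g\in\mathrm{GL}_2(E)$, and comparing determinants, $\mathrm N(\det g)=1$. Write $y=k\,\mathrm{diag}(a,b)k^*$. For $\mathrm N(u)=1$ the matrix $k\,\mathrm{diag}(u,1)k^{-1}$ preserves $y$ and has determinant $u$. Multiplying $g$ on the right by such a matrix with $u=(\det g)^{-1}$ gives $\det g=1$.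

*Rank one gives two orbits.* Such $y$ is $c\,vv^*$ with $c\in F^\times$, $0\ne v\in E^2$, and $c$ is determined modulo $\mathrm N(E^\times)$. As $\mathrm{SL}_2(E)$ is transitive on $E^2\setminus0$, the orbits are $N_s=\{c\,vv^*:\chi(c)=s\}$, $s=\pm$. The diagonal entries of $c\,vv^*$ are $c\mathrm N(v_1)$, $c\mathrm N(v_2)$; at least one is nonzero, and $\chi$ of it is $s$. As $\chi$ is locally constant, each $N_s$ is open in $\{\det=0\}\setminus0$. It is not closed in $V$: if $y\in N_s$ then $a^2y\in N_s$, and $a^2y\to0$ as $a\to0$.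

*The origin* is an orbit.

**Step 4: $H$-orbits on $X$.** A point $te+y$ lies in $X$ exactly when $\det y=q(1-t^2)$. So each $t\ne\pm1$ gives one orbit, which is closed. For $t=\epsilon\in\{\pm1\}$ the orbits are $\{\epsilon e\}$, closed, and $\epsilon e+N_\pm$, not closed.

**Step 5: goodness, for every $q$.** Let $s_0x=exe^{-1}$, so $s_0e=e$ and $s_0|_V=-1$. Then $\theta(g)\cdot x=s_0(g\cdot s_0^{-1}x)$, so
$$\theta(g)e=s_0(ge),\qquad\sigma(g)e=s_0(g^{-1}e).\tag{1}$$
Now $t(g^{-1}e)=b(g^{-1}e,e)/2q=b(e,ge)/2q=t(ge)$ and $t\circ s_0=t$, so $t(\sigma(g)e)=t(ge)$. Also $ge=\epsilon e$ implies $g^{-1}e=\epsilon e$ and $\sigma(g)e=\epsilon e$. Finally $\sigma(HgH)=H\sigma(g)H$. A closed double coset is $\{g:t(ge)=t_0\}$ with $t_0\ne\pm1$, or $\{g:ge=\epsilon e\}$; both kinds are $\sigma$-stable. So $(G,H,\theta)$ is a good symmetric pair.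

**Example 2.** Let $F=\mathbb Q_3$, $E=\mathbb Q_3(\sqrt{-1})$. As $-1$ is not a square modulo $3$, $E/F$ is unramified and $\chi(a)=(-1)^{v(a)}$. So $q=1$ is a norm and $q=3$ is not; $\mathrm{diag}(1,0)\in N_+$ and $\mathrm{diag}(3,0)\in N_-$.

## 3. Distributions and the invariant measures on rank-one matrices

For an $\ell$-space $Y$ (Hausdorff, locally compact, totally disconnected) let $\mathcal S(Y)$ be the space of locally constant compactly supported functions and $\mathcal S^*(Y)$ its dual, the distributions. [BZ] is Bernstein–Zelevinsky, Russian Math. Surveys 31 (1976). We use three facts.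

**Fact 1.** If $Z\subset Y$ is closed, $0\to\mathcal S(Y\setminus Z)\to\mathcal S(Y)\to\mathcal S(Z)\to0$ is exact. So a distribution on $Y$ that vanishes on $Y\setminus Z$ is a distribution on $Z$.

**Fact 2.** Let $\Gamma$ be an $\ell$-group countable at infinity, acting continuously on $Y$, and let $O\subset Y$ be a locally closed orbit. Then $O$ is a homogeneous space $\Gamma/\Gamma_y$, the $\Gamma$-invariant distributions on $O$ form a space of dimension at most $1$, and if it is nonzero it is spanned by a positive measure.

**Fact 3 (localization principle; Bernstein, LNM 1041).** Let $p:Y\to Z$ be a continuous map of $\ell$-spaces and $\mathcal L\subset\mathcal S^*(Y)$ a weakly closed subspace stable under multiplication by locally constant functions on $Z$. Then $\mathcal L$ is the closure of the span of the $\mathcal L\cap\mathcal S^*(p^{-1}(z))$, $z\in Z$. In particular, if all of these vanish, then $\mathcal L=0$.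

**Lemma 2 (no skew distribution on a stable orbit).** In Fact 2, let $a$ be a homeomorphism of $O$ that carries $\Gamma$-invariant distributions to $\Gamma$-invariant ones. Then a $\Gamma$-invariant $R$ on $O$ with $R(f\circ a)=-R(f)$ for all $f$ is $0$. If $a^2=1$, then moreover every $\Gamma$-invariant $R$ on $O$ satisfies $R(f\circ a)=R(f)$.

**Proof.** Let $\mu$ be a positive invariant measure spanning the invariant distributions, if they are nonzero. Then $f\mapsto\mu(f\circ a)$ is positive and invariant, so it is $\kappa\mu$ with $\kappa>0$, and $\kappa\ne-1$. If $a^2=1$ then $\kappa^2=1$, so $\kappa=1$. $\square$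

**The measures $m_s$.** Here we write down the invariant measures on $N_\pm$ and how they transform. For $\chi(c)=s$ and $\varphi\in\mathcal S(V)$ let
$$m_s(\varphi)=|c|^2\int_{E^2}\varphi(c\,vv^*)\,dv,\qquad T=m_+-m_-.$$
The integral converges because $v\mapsto vv^*$ is proper: the diagonal entries are $\mathrm N(v_1),\mathrm N(v_2)$. It depends only on $s$: replacing $c$ by $c\mathrm N(\lambda)$ and substituting $v\mapsto\lambda^{-1}v$ gives the factor $|\mathrm N(\lambda)|^2|\lambda|_E^{-2}=1$. As $\mathrm{SL}_2(E)$ preserves $dv$, $m_s$ is a positive $H$-invariant Radon measure, concentrated on $N_s$. By Fact 2 the $H$-invariant distributions on $N_s$ are the multiples of $m_s$.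

*Scaling.* For $a\in F^\times$, $m_s(\varphi(a\,\cdot))=|a|^{-2}|ac|^2\int\varphi(ac\,vv^*)dv$, so
$$m_s(\varphi(a\,\cdot))=|a|^{-2}m_{\chi(a)s}(\varphi),\qquad T(\varphi(a\,\cdot))=\chi(a)|a|^{-2}T(\varphi).\tag{2}$$

*The map $\delta$.* Fix $\lambda\in F^\times\setminus\mathrm N(E^\times)$ and let $\delta(\alpha,\beta,\gamma)=(\lambda^{-1}\alpha,\beta,\lambda\gamma)$, that is, $\delta y=\lambda kyk^*$ with $k=\mathrm{diag}(\lambda^{-1},1)$. Then $\delta\in SO(V)$, and $\delta$ normalizes the group of transformations $H$. We have $m_s(\varphi\circ\delta)=|c|^2\int\varphi(\lambda c(kv)(kv)^*)dv$; substituting $v\mapsto k^{-1}v$, with Jacobian $|\lambda|_E=|\lambda|^2$, gives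
$$m_s(\varphi\circ\delta)=m_{-s}(\varphi),\qquad T(\varphi\circ\delta)=-T(\varphi).\tag{3}$$

*The reflection $s_w$.* Let $w=\mathrm{diag}(1,q)\in V$. Then $Q(w)=q$, $b(y,w)=q\alpha+\gamma$, and
$$s_w(\alpha,\beta,\gamma)=(\alpha,\beta,\gamma)-\tfrac{q\alpha+\gamma}{q}(1,0,q)=(-\gamma/q,\ \beta,\ -q\alpha).$$
With $k_1=\begin{pmatrix}0&1\\-q&0\end{pmatrix}$ one computes $k_1\bar yk_1^*=\begin{pmatrix}\gamma&-q\beta\\-q\bar\beta&q^2\alpha\end{pmatrix}$, so $s_wy=-q^{-1}k_1\bar yk_1^*$ and $s_w(c\,vv^*)=-cq^{-1}(k_1\bar v)(k_1\bar v)^*$. As $v\mapsto\bar v$ preserves $dv$ and $|\det k_1|_E=|q|^2$,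
$$m_s(\varphi\circ s_w)=|c|^2|q|^{-2}\int_{E^2}\varphi(-cq^{-1}vv^*)dv=m_{\chi(-q)s}(\varphi),\qquad T(\varphi\circ s_w)=\chi(-q)T(\varphi).\tag{4}$$

On $X$ put $m_{\epsilon,s}(f)=m_s(f(\epsilon e+\cdot))$ and $T_\epsilon=m_{\epsilon,+}-m_{\epsilon,-}$. These make sense because $m_s$ lives on $\{\det=0\}$ and $\epsilon e+\{\det=0\}\subset X$. They are $H$-invariant distributions on $X$.

## 4. The anti-involution on non-closed double cosets, and the case $q\in\mathrm N(E^\times)$

We now run the distribution version of Proposition 1. It proves the conjecture for this pair when $q$ is a norm, and for other $q$ it shows how little can go wrong.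

Fix Haar measures on $G,H$, and for $f\in\mathcal S(G)$ put $f^\flat(ge)=\int_Hf(gh)dh$. The map $f\mapsto f^\flat$ from $\mathcal S(G)$ to $\mathcal S(X)$ is onto, with kernel spanned by the functions $f(\cdot\,h)-f$ ($H$ is unimodular). So $S\mapsto S^G$, $S^G(f)=S(f^\flat)$, is a bijection from $\mathcal S^*(X)$ to the right $H$-invariant distributions on $G$, and $H$-invariant $S$ correspond to bi-$H$-invariant $S^G$. Put $f^\vee(g)=f(g^{-1})$, $M_{\epsilon,s}=m_{\epsilon,s}^G$ and $\mathcal D_{\epsilon,s}=\{g:ge\in\epsilon e+N_s\}$; this is a locally closed double coset, and $M_{\epsilon,s}$ is a positive bi-$H$-invariant Radon measure concentrated on it.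

**Lemma 3.** 
$$\mathcal D_{1,s}^{-1}=\mathcal D_{1,\chi(-1)s},\qquad\mathcal D_{-1,s}^{-1}=\mathcal D_{-1,\chi(-q)s}.\tag{5}$$

**Proof.** The inverse of a double coset is a double coset, so one element of each suffices. Let $y=\mathrm{diag}(c,0)$ with $\chi(c)=s$; note $Q(y)=0$ and $y\perp e$.

For $\epsilon=1$ let $u=2e+y$. Then $Q(u)=4q$ and $Q(u)Q(e)=(2q)^2$, so $g=ue/(2q)\in G$ acts as $s_us_e$. Since $b(e,u)=4q$, $s_u(e)=e-u=-e-y$. Hence $ge=s_u(-e)=e+y$, and $g^{-1}e=s_es_ue=s_e(-e-y)=e-y$, where $-y\in N_{\chi(-1)s}$.

For $\epsilon=-1$ let $u=2e-y$. Again $Q(u)=4q$, and $Q(u)Q(w)=(2q)^2$, so $g=uw/(2q)\in G$ acts as $s_us_w$. As $w\perp e$, $ge=s_ue=e-u=-e+y$. And $g^{-1}e=s_ws_ue=s_w(-e+y)=-e+\mathrm{diag}(0,-cq)$, with $\mathrm{diag}(0,-cq)\in N_{\chi(-q)s}$. $\square$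

**Example 3.** In Example 2 with $q=3$, $c=1$: $ge=-e+\mathrm{diag}(1,0)$, while by (1) $\sigma(g)e=s_0(-e+\mathrm{diag}(0,-3))=-e+\mathrm{diag}(0,3)$. So $\sigma$ interchanges $\mathcal D_{-1,+}$ and $\mathcal D_{-1,-}$. With $q=1$ the same computation ends in $-e+\mathrm{diag}(0,1)$, in the same orbit.

**Lemma 4.** $M_{\epsilon,s}(f^\vee)=M_{\epsilon,s'}(f)$, where $\mathcal D_{\epsilon,s}^{-1}=\mathcal D_{\epsilon,s'}$.

**Proof.** The purpose is to control the constant of proportionality. The functional $f\mapsto M_{\epsilon,s}(f^\vee)$ is a positive bi-$H$-invariant Radon measure concentrated on $\mathcal D_{\epsilon,s'}$, and so is $M_{\epsilon,s'}$. Both restrict to invariant Radon measures on this locally closed $H\times H$-orbit, so by Fact 2 $M_{\epsilon,s}(f^\vee)=\kappa M_{\epsilon,s'}(f)$ with $\kappa>0$. If $s'=s$, applying this twice gives $\kappa^2=1$, so $\kappa=1$.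

Let $s'=-s$. Extend $\delta$ to $W$ by $\delta e=e$. By functoriality of the Clifford algebra it induces an $F$-automorphism $a_\delta$ of $G$ with $a_\delta(g)\cdot\delta x=\delta(g\cdot x)$, and $a_\delta(H)=H$. It preserves the Haar measure on $H$, because its differential preserves the Killing form and so has determinant $\pm1$. Hence $(f\circ a_\delta)^\flat(ge)=f^\flat(a_\delta(g)e)=f^\flat(\delta(ge))$, and by (3) $M_{\epsilon,s}(f\circ a_\delta)=M_{\epsilon,-s}(f)$; likewise with $s$ replaced by $-s$. Now put $f\circ a_\delta$ for $f$ in $M_{\epsilon,s}(f^\vee)=\kappa M_{\epsilon,-s}(f)$. As $(f\circ a_\delta)^\vee=f^\vee\circ a_\delta$, this gives $M_{\epsilon,-s}(f^\vee)=\kappa M_{\epsilon,s}(f)$. Combining, $M_{\epsilon,s}(f)=\kappa M_{\epsilon,-s}(f^\vee)=\kappa^2M_{\epsilon,s}(f)$, so $\kappa=1$. $\square$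

Call a bi-$H$-invariant distribution $R$ on $G$ *skew* if $R(f\circ\sigma)=-R(f)$, and let $\mathcal K$ be the space of skew ones.

**Lemma 5.** $\mathcal K=0$ if $\chi(q)=1$; $\mathcal K=\mathbb C\,T_{-1}^G$ if $\chi(q)=-1$.

**Proof.** Note that $\sigma(h_1gh_2)=h_2^{-1}\sigma(g)h_1^{-1}$, so $\sigma$ carries bi-$H$-invariant distributions to such.

*Off $t=\pm1$.* Let $Y=\{g:t(ge)\ne\pm1\}$, mapped to $F$ by $g\mapsto t(ge)$. Each nonempty fiber is a single closed $\sigma$-stable double coset, that is, an orbit of $H\times H$; by Lemma 2 it carries no nonzero skew distribution. The space of skew distributions on $Y$ is weakly closed and, as $t(ge)$ is bi-$H$-invariant and $\sigma$-invariant, stable under multiplication by locally constant functions of $t(ge)$. By Fact 3 it is $0$. So if $R=S^G$ is skew, $S$ is supported on $\{t=\pm1\}$.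

*On $t=\pm1$.* The sets $\epsilon e+N_\pm$ are open in $\{t=\epsilon\}\setminus\{\epsilon e\}$. By Facts 1 and 2, $S$ agrees with some $\sum a_{\epsilon,s}m_{\epsilon,s}$ away from $\pm e$, and the difference is supported at $\pm e$. Hence
$$S=\sum a_{\epsilon,s}m_{\epsilon,s}+\sum d_\epsilon\,\mathrm{ev}_{\epsilon e},\qquad \mathrm{ev}_x(f)=f(x).$$

*Action of $\sigma$.* The distribution $\mathrm{ev}_{\epsilon e}^G$ is invariant on the closed $\sigma$-stable double coset $\{ge=\epsilon e\}$, so by Lemma 2 it is $\sigma$-invariant. Next, $\theta|_H=1$ and (1) give $(f\circ\theta)^\flat=f^\flat\circ s_0$, so (2) with $a=-1$ yields $M_{\epsilon,s}(f\circ\theta)=M_{\epsilon,\chi(-1)s}(f)$. Since $f\circ\sigma=(f\circ\theta)^\vee$, Lemma 4 and (5) give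
$$M_{1,s}(f\circ\sigma)=M_{1,s}(f),\qquad M_{-1,s}(f\circ\sigma)=M_{-1,\chi(q)s}(f).\tag{6}$$
The distributions $M_{\epsilon,s},\mathrm{ev}_{\epsilon e}^G$ are linearly independent. So skewness of $R$ forces $d_\epsilon=0$, $a_{1,s}=0$ and $a_{-1,\chi(q)s}=-a_{-1,s}$. If $\chi(q)=1$ everything vanishes. If $\chi(q)=-1$, $R$ is a multiple of $M_{-1,+}-M_{-1,-}=T_{-1}^G$, which is skew by (6). $\square$

**From skew distributions to multiplicities.** Let $\rho$ be irreducible admissible, $L=\operatorname{Hom}_H(\rho,\mathbb C)$, $L'=\operatorname{Hom}_H(\tilde\rho,\mathbb C)$, $a=\dim L$, $b=\dim L'$; the product $ab$ is $\dim L\otimes L'$. For $f\in\mathcal S(G)$ the operator $\rho(f)$ lies in $\rho\otimes\tilde\rho$, where $v\otimes\xi$ stands for $x\mapsto\xi(x)v$. Put $R_{\ell,\ell'}(f)=(\ell\otimes\ell')(\rho(f))$ for $\ell\in L$, $\ell'\in L'$; this is bi-$H$-invariant. Let $\mathcal R_\rho$ be the span of the $R_{\ell,\ell'}$.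

For pairwise non-isomorphic $\rho_1,\dots,\rho_k$ the map $\mathcal S(G)\to\bigoplus_j\rho_j\otimes\tilde\rho_j$, $f\mapsto(\rho_j(f))_j$, is onto (density theorem). Hence $L\otimes L'\to\mathcal R_\rho$ is bijective, and the spaces $\mathcal R_\rho$ for non-isomorphic $\rho$ are linearly independent.

**Proposition 6.** Let $\rho^*(g)=\tilde\rho(\theta(g))$.

1. If $\rho^*\not\cong\rho$, then $ab\le\dim\mathcal K$.
2. If $\rho^*\cong\rho$, then $a=b$, and there is a sign $\varsigma=\pm1$ with $\dim(\mathcal R_\rho\cap\mathcal K)=a(a-\varsigma)/2\le\dim\mathcal K$.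

**Proof.** The involution $\theta$ scales Haar measure on $G$ by some $\kappa>0$ with $\kappa^2=1$, so $\sigma$ preserves it, and $\rho(f\circ\sigma)=\int f(g)\rho(\theta(g)^{-1})dg$ is the transpose of $\rho^*(f)$. As $\theta|_H=1$, $\ell'$ is an $H$-invariant functional on $\rho^*$ and $\ell$ one on its contragredient. So $R\mapsto R\circ\sigma$, $(R\circ\sigma)(f)=R(f\circ\sigma)$, carries $\mathcal R_\rho$ onto $\mathcal R_{\rho^*}$.

*Part 1.* Now $\mathcal R_\rho\cap\mathcal R_{\rho^*}=0$, so $R\mapsto R-R\circ\sigma$ is injective on $\mathcal R_\rho$, and its values are skew. Thus $ab=\dim\mathcal R_\rho\le\dim\mathcal K$.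

*Part 2.* As $\theta|_H=1$, $L'=\operatorname{Hom}_H(\rho^*,\mathbb C)\cong L$. An isomorphism $A:\rho\to\rho^*$ gives the nondegenerate form $B(v,v')=\langle Av,v'\rangle$ with $B(\rho(g)v,\rho(\theta(g))v')=B(v,v')$, unique up to a scalar by Schur's lemma. The form $B(v',v)$ has the same property (replace $g$ by $\theta(g)$), so $B(v',v)=\varsigma B(v,v')$ with $\varsigma^2=1$. The map $v\mapsto B(\cdot,v)$ is a linear bijection $\rho\to\tilde\rho$, and it is $H$-equivariant. Through it $\rho\otimes\tilde\rho=\rho\otimes\rho$ and $L\otimes L'=L\otimes L$.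

Write $\rho(f)x=\sum v_iB(x,w_i)$. From $B(\rho(g)x,y)=B(x,\rho(\sigma(g))y)$ we get $B(\rho(f)x,y)=B(x,\rho(f\circ\sigma)y)$. The left side is $\sum B(v_i,y)B(x,w_i)$, so
$$\rho(f\circ\sigma)y=\sum w_iB(v_i,y)=\varsigma\sum w_iB(y,v_i).$$
Thus if $\rho(f)=\sum v_i\otimes w_i$ in $\rho\otimes\rho$, then $\rho(f\circ\sigma)=\varsigma\sum w_i\otimes v_i$. So $\sigma$ acts on $\mathcal R_\rho\cong L\otimes L$ as $\varsigma$ times the swap. Its $(-1)$-eigenspace is $\Lambda^2L$ for $\varsigma=1$ and $\mathrm{Sym}^2L$ for $\varsigma=-1$, of dimension $a(a-\varsigma)/2$. $\square$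

**Corollary 7.** If $q\in\mathrm N(E^\times)$, then $(G,H)$ is a Gelfand pair. If $q\notin\mathrm N(E^\times)$, there is up to isomorphism at most one irreducible admissible $\rho$ with $ab>1$, and for it $a=b=2$.

**Proof.** If $\chi(q)=1$, then $\mathcal K=0$ by Lemma 5. In part 1 of Proposition 6, $ab=0$; in part 2, $a(a-\varsigma)=0$, so $a=b\le1$. If $\chi(q)=-1$, then $\dim\mathcal K=1$. Part 1 gives $ab\le1$. In part 2, $a(a-\varsigma)/2\le1$ gives $a\le1$ for $\varsigma=-1$ and $a\le2$ for $\varsigma=1$. So $ab>1$ only for $\varsigma=1$, $a=b=2$, and then $\mathcal R_\rho\cap\mathcal K$ has dimension $1$. Two non-isomorphic such $\rho$ would give two linearly independent elements of $\mathcal K$. $\square$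

## 5. The surviving distribution for $q\notin\mathrm N(E^\times)$, and an element normalizing $H$

Let $\chi(q)=-1$. The attempt to prove the Gelfand property by showing $\mathcal K=0$ stops exactly at $T_{-1}^G$: by (6), $\sigma$ exchanges the two non-closed double cosets over $t=-1$, and goodness does not see them.

This does not yet disprove anything. A skew distribution on $G$ need not come from functionals on one irreducible representation. An $H$-invariant distribution on $X$ is a functional on the large representation $\mathcal S(X)$, and a nonzero functional on a smooth representation may see no irreducible subrepresentation at all. For instance, $\mathcal S(\mathbb Z)$ under translation by $\mathbb Z$ is $\mathbb C[z,z^{-1}]$; a nonzero submodule $I$ contains the strictly smaller nonzero submodule $(z-2)I$, so there are no irreducible submodules, while $f\mapsto f(0)$ is a nonzero functional.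

There is one helpful element. Since $Q(e)Q(w)=q^2$,
$$g_0=ew/q\in G\quad\text{acts as }s_es_w,$$
and as $e\perp w$, both $g_0$ and $g_0^{-1}$ act by $e\mapsto-e$ and by $s_w$ on $V$. Let
$$D=T_1-T_{-1},\qquad \iota(x)=-x.$$
$D\ne0$: a function supported near a point of $e+N_+$ detects it. Let $G$ act by $(gf)(x)=f(g^{-1}x)$. By (4), $T_\epsilon(g_0f)=T(y\mapsto f(-\epsilon e+s_wy))=\chi(-q)T_{-\epsilon}(f)$, and by (2), $T_\epsilon(f\circ\iota)=\chi(-1)T_{-\epsilon}(f)$. Hence
$$D(f\circ\iota)=-\chi(-1)D(f),\qquad D(g_0f)=-\chi(-q)D(f).\tag{7}$$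
On the other hand $\mathrm{ev}_e(g_0f)=f(-e)$. Suppose we find an irreducible $\rho\subset\mathcal S(X)$ such that $D|_\rho\ne0$ and every $f\in\rho$ satisfies $f\circ\iota=\varepsilon f$ for a sign $\varepsilon$. Then (7) forces $\varepsilon=-\chi(-1)$, so $\mathrm{ev}_e\circ g_0=-\chi(-1)\mathrm{ev}_e$ on $\rho$, while $D\circ g_0=-\chi(-q)D=\chi(-1)D$ because $\chi(q)=-1$. The two functionals have opposite eigenvalues, so they are independent.

So we need a $G$-stable subspace $\Pi\subset\mathcal S(X)$ that is a direct sum of irreducible representations, whose elements all have one parity under $\iota$, and on which $D\neq0$. The idea is to bring in a second group: the metaplectic group acts on $\mathcal S(W)$ and commutes with $G$, the distribution $T$ turns out to be invariant under it, and the odd Weil representation in one variable, being supercuspidal, can be split off cleanly.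

## 6. $T$ is invariant under the Weil representation

Fix a nontrivial additive character $\psi$ of $F$. For a quadratic space $(U,Q_U)$ let $\omega_U$ be the (unitary, smooth) Weil representation of the metaplectic double cover $\mathrm{Mp}_2$ of $\mathrm{SL}_2(F)$ on $\mathcal S(U)$. It factors through $\mathrm{SL}_2(F)$ if $\dim U$ is even. Only the following is used: $n(b)=\begin{pmatrix}1&b\\0&1\end{pmatrix}$, through the splitting over the group $N$ of these, acts by $\varphi(x)\mapsto\psi(bQ_U(x))\varphi(x)$; lifts of $m(a)=\mathrm{diag}(a,a^{-1})$ act by a scalar times $\varphi(ax)$; lifts of $\mathsf w=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ act by a scalar times the Fourier transform $\hat\varphi$ for $\psi(b_U(x,y))$; the lifts of these elements generate $\mathrm{Mp}_2$.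

Let $\omega_e$ be the Weil representation for $(Fe,qt^2)$, on $\mathcal S(F)$, and put $\omega_W=\omega_e\otimes\omega_V$ on $\mathcal S(F)\otimes\mathcal S(V)=\mathcal S(W)$. By the formulas on generators it commutes with $O(W)$.

**Lemma 8.** $T\circ\omega_V(g)=T$ for all $g\in\mathrm{SL}_2(F)$.

**Proof.** *The elements $n(b)$ and $m(a)$.* As $T$ is a measure on $\{\det=0\}$, where $\psi(b\det y)=1$, $T\circ\omega_V(n(b))=T$. By (2), $T\circ\omega_V(m(a))$ is a multiple of $T$.

*The element $\mathsf w$.* Put $\hat T(\varphi)=T(\hat\varphi)$; we show $\hat T=cT$ for some $c\in\mathbb C$. The Fourier transform commutes with $O(V)$, so $\hat T$ is $H$-invariant and, by (3), $\delta$-skew: $\hat T(\varphi\circ\delta)=-\hat T(\varphi)$. Consider the $H$-invariant $\delta$-skew distributions on $\{\det\ne0\}$, with the map $\det$ to $F^\times$. Each fiber is a single $H$-orbit, is $\delta$-stable, and $\delta$ normalizes the transformations $H$; by Lemma 2 it carries no nonzero such distribution. The space in question is weakly closed and stable under multiplication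 by locally constant functions of $\det$, so it is $0$ by Fact 3. Hence $\hat T$ is supported on $\{\det=0\}$. On $\{\det=0\}\setminus0=N_+\sqcup N_-$ it is a combination $c_+m_++c_-m_-$, and by (3) skewness means $c_-=-c_+$; so it equals $cT$ there with $c=c_+$. Then $\hat T-cT$ is supported at $0$, so it is a multiple of $\mathrm{ev}_0$, which is $\delta$-invariant. Being also $\delta$-skew, it is $0$.

*Conclusion.* The elements $n(b),m(a),\mathsf w$ generate $\mathrm{SL}_2(F)$ and act on $T$ by scalars. So $\mathrm{SL}_2(F)$ acts on the line $\mathbb CT$ by a character, which is trivial since $\mathrm{SL}_2(F)$ is perfect. $\square$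

## 7. The odd Weil representation in one variable and its projector

Let $\tau=\mathcal S(F)^{\mathrm{odd}}\subset\omega_e$, the odd functions. By the formulas on generators it is $\mathrm{Mp}_2$-stable, and it is unitary for the $L^2$ form. An odd function vanishes at $0$, hence near $0$: *elements of $\tau$ have compact support in $F^\times$.* Everything below comes from this. Write $\mathfrak p$ for the maximal ideal of the ring of integers of $F$, and $\mathcal G=\mathrm{Mp}_2$. The group $\mathcal G$ is unimodular, since its modulus is trivial on the finite kernel of $\mathcal G\to\mathrm{SL}_2(F)$ and $\mathrm{SL}_2(F)$ is perfect.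

**Step 1: $\tau$ is irreducible.** Let $0\ne\varphi\in\tau'\subset\tau$ with $\tau'$ a subrepresentation, and $\varphi(s)\ne0$; so $s\neq0$. Integrating the operators $n(b)$ against functions in $\mathcal S(F)$, we see that $\tau'$ is stable under multiplication by $\Phi(t^2)$ for all $\Phi\in\mathcal S(F)$. For $k$ large, the image $A$ of $s+\mathfrak p^k$ under squaring is compact open with preimage $(s+\mathfrak p^k)\sqcup(-s+\mathfrak p^k)$, and $\varphi$ is constant on $s+\mathfrak p^k$. Taking $\Phi=1_A$ gives $1_{s+\mathfrak p^k}-1_{-s+\mathfrak p^k}\in\tau'$ for all large $k$. Applying lifts of $m(a)$, we get $1_B-1_{-B}\in\tau'$ for all sufficiently small balls $B$ around any point of $F^\times$. Given $\varphi'\in\tau$, its support is compact in $F^\times$; cover it by finitely many such balls on which $\varphi'$ is constant and keep the maximal ones, which are disjoint. So $\varphi'=\sum c_B1_B$, and since $\varphi'$ is odd, $\varphi'=\frac12\sum c_B(1_B-1_{-B})\in\tau'$.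

**Step 2: $\tau$ is admissible and $\tau^\vee\cong\bar\tau$.** Let $K_0\subset\mathcal G$ be an open compact subgroup. A vector $\varphi\in\tau^{K_0}$ is fixed by $n(b)$ for all small $b$, so $\psi(bqt^2)=1$ on its support, which therefore lies in a compact set depending only on $K_0$. Using $\tilde{\mathsf w}n(b)\tilde{\mathsf w}^{-1}\in K_0$ for small $b$ ($\tilde{\mathsf w}$ a lift of $\mathsf w$), the same holds for $\hat\varphi$. So $\varphi$ has support in a fixed compact set and is constant modulo a fixed lattice, and $\dim\tau^{K_0}<\infty$. Unitarity gives $\tau^\vee\cong\bar\tau$.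

**Step 3: matrix coefficients are compactly supported.** By the Cartan decomposition, every element of $\mathcal G$ is $k_1\tilde m(a)k_2$ with $k_1,k_2$ in a fixed compact subgroup and $\tilde m(a)$ a lift of $m(a)$. By smoothness $\tau(k_2)\varphi$ and $\tau(k_1^{-1})\varphi'$ run through finite sets. So it suffices that $\int\varphi(at)\overline{\varphi'(t)}dt=0$ for $|a|$ large or small, and this holds as both functions have compact support in $F^\times$.

**Step 4: $\tau_N=0$ and $\bar\tau_N=0$.** For $\varphi\in\tau$ and $k$ large, $\int_{\mathfrak p^{-k}}\psi(bqt^2)db=0$ for all $t\in\operatorname{supp}\varphi$, so the average of $n(b)\varphi$ over $\mathfrak p^{-k}$ is $0$. As this average is congruent to $\varphi$ modulo the span of the $n(b)\varphi-\varphi$, the image of $\varphi$ in the coinvariants is $0$. The same proof applies to $\bar\tau$.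

**Step 5: functionals of type $\psi(bq)$.** If $\ell$ is a functional on $\tau$ with $\ell(n(b)\varphi)=\psi(bq)\ell(\varphi)$, and $\varphi_1\in\tau$ has $\varphi_1(1)=1$, then $\ell(\varphi)=\varphi(1)\ell(\varphi_1)$ for all $\varphi$. Averaging $\psi(-bq)n(b)$ over $b\in\mathfrak p^{-k}$ gives $\ell(\varphi)=\ell(1_{A_k}\varphi)$ with $A_k=\{t:\psi(bq(t^2-1))=1\ \forall b\in\mathfrak p^{-k}\}$, a set that shrinks to $\{\pm1\}$. For $k$ large, $A_k=A_k^+\sqcup(-A_k^+)$ with $A_k^+$ the part near $1$, and $1_{A_k}\varphi=\varphi(1)\eta_k$ with $\eta_k=1_{A_k^+}-1_{-A_k^+}$. So $\ell(\varphi)=\varphi(1)\ell(\eta_k)$ for $k$ large, and applying this to $\varphi_1$, $\ell(\eta_k)=\ell(\varphi_1)$ for $k$ large.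

**Lemma 9.** Every smooth representation $M$ of $\mathcal G$ is $M_\tau\oplus M'$, with $M_\tau$ a direct sum of copies of $\tau$ and $M'$ without subquotient isomorphic to $\tau$. The projector $p:M\to M_\tau$ is given locally by elements of the Hecke algebra $\mathcal S(\mathcal G)$ and is natural in $M$; in particular it commutes with every $\mathcal G$-endomorphism of $M$.

**Proof.** *An ideal.* For $v\in\tau$, $\xi\in\tau^\vee$ put $f_{\xi,v}(g)=\langle\xi,\tau(g^{-1})v\rangle$; by Step 3, $f_{\xi,v}\in\mathcal S(\mathcal G)$. Left translation by $h$ turns $f_{\xi,v}$ into $f_{\xi,\tau(h)v}$ and right translation turns it into $f_{\tau^\vee(h)\xi,v}$. So $v\otimes\xi\mapsto f_{\xi,v}$ is $\mathcal G\times\mathcal G$-equivariant on $\tau\otimes\tau^\vee$, and its image $I$ is a two-sided ideal. Composing with $f\mapsto\tau(f)\in\tau\otimes\tau^\vee$ gives a $\mathcal G\times\mathcal G$-endomorphism of the irreducible admissible module $\tau\otimes\tau^\vee$, hence a scalar $c$. With $\xi=(\cdot,u)$, $u\neq0$, we have $f_{\xi,u}(g)=(u,\tau(g)u)$, so $(\tau(f_{\xi,u})u,u)=\int|(\tau(g)u,u)|^2dg>0$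 and $c\ne0$. Thus $\tau(\cdot)$ maps $I$ bijectively onto $\tau\otimes\tau^\vee$.

*Local idempotents.* For an open compact subgroup $K$ let $e_K=\mathrm{vol}(K)^{-1}1_K$, and let $e^K$ be the unique element of $I$ with $\tau(e^K)=\tau(e_K)$. Elements of $I$ are equal if they have the same image under $\tau$. Comparing images: $e^K*e^K=e^K$; $h*e^K=e^K*h$ for $K$-bi-invariant $h$ (both have image $\tau(h)$); and $e_K*e^{K'}=e^{K'}*e_K=e^K$ for $K'\subset K$.

*The projector.* For $m\in M^K$ put $p(m)=e^Km$. If $K'\subset K$, then $e^{K'}m=e^{K'}e_Km=e^Km$, so $p$ is well defined. Since $e_K*e^K=e^K$, $p(m)\in M^K$ and $p(p(m))=e^Ke^Km=p(m)$. For $h\in\mathcal S(\mathcal G)$ choose $K$ with $h$ $K$-bi-invariant and $m\in M^K$; then $p(hm)=e^Khm=he^Km=hp(m)$. So $p$ is a $\mathcal G$-equivariant idempotent, natural in $M$, and for $M=\tau$ it is the identity.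

*The two parts.* The vector $e^Km$ is a sum of terms $f_{\xi,v}m$, and $v\mapsto f_{\xi,v}m$ is a $\mathcal G$-map $\tau\to M$. So $M_\tau:=pM$ is a sum of copies of the irreducible $\tau$, hence a direct sum of copies. On $M'=\ker p$ and, by naturality, on all its subquotients $p=0$; as $p$ is the identity on $\tau$, $\tau$ does not occur there. $\square$

## 8. The subspace $\Pi$ of $\mathcal S(X)$

Let $M=\mathcal S(W)$ with the action $\omega_W$ of $\mathrm{Mp}_2$, and $\Theta=\operatorname{Hom}_{\mathrm{Mp}_2}(\tau,M)$. This is a smooth representation of $O(W)$: if $\varphi_0\ne0$, an element of $O(W)$ that fixes $A\varphi_0$ fixes $A$, because $\tau$ is irreducible. By Lemma 9, $M=M_\tau\oplus M'$, both summands are $\mathrm{Mp}_2\times O(W)$-stable, and $M_\tau\cong\tau\otimes\Theta$ by Schur's lemma.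

Let $r:M\to\mathcal S(X)$ be restriction, onto since $X$ is closed in $W$. Put $\Pi=r(M_\tau)$ and $\Pi'=r(M')$. Both are $O(W)$-stable, and $\mathcal S(X)=\Pi+\Pi'$. The group $G$ acts through $SO(W)$.

**Lemma 10.**

1. $D|_\Pi\ne0$.
2. $f\circ\iota=\varepsilon f$ for all $f\in\Pi$, with $\varepsilon=-\chi(-1)$.
3. For $\varphi_1\in\tau$ fixed with $\varphi_1(1)=1$, the map $A\mapsto r(A\varphi_1)$ is an $O(W)$-surjection $\Theta\to\Pi$.

**Proof.** *Part 1.* By Lemma 8, $\mathrm{id}\otimes T:\mathcal S(F)\otimes\mathcal S(V)\to\mathcal S(F)$ intertwines $\omega_W=\omega_e\otimes\omega_V$ with $\omega_e$. Taking odd parts, $Pf(t)=\frac12[T(f(te+\cdot))-T(f(-te+\cdot))]$ is an $\mathrm{Mp}_2$-map $P:M\to\tau$. By naturality of the projector $P=P\circ p$, so $P(M')=0$. Since $D(rf)=T(f(e+\cdot))-T(f(-e+\cdot))=2(Pf)(1)$, $D$ vanishes on $\Pi'$. As $D\ne0$ on $\mathcal S(X)=\Pi+\Pi'$, $D|_\Pi\ne0$.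

*Part 2.* A lift of $m(-1)$ acts on $M$ by a scalar times $f\mapsto f(-\,\cdot)$, and on $\tau$ by a scalar, since elements of $\tau$ are odd. Hence it acts by a scalar on $M_\tau$, and $f(-\,\cdot)=\varepsilon f$ on $M_\tau$ for a constant $\varepsilon$, with $\varepsilon^2=1$. Restrict to $X$. By (7), $\varepsilon D(f)=D(f\circ\iota)=-\chi(-1)D(f)$ for $f\in\Pi$, and part 1 gives $\varepsilon=-\chi(-1)$.

*Part 3.* For $A\in\Theta$, $x\in X$, the functional $\ell(\varphi)=(A\varphi)(x)$ satisfies $\ell(n(b)\varphi)=\psi(bQ(x))\ell(\varphi)=\psi(bq)\ell(\varphi)$. By Step 5 of Section 7, $r(A\varphi)=\varphi(1)\,r(A\varphi_1)$. The functions $r(A\varphi)$ span $\Pi$, so the linear map $A\mapsto r(A\varphi_1)$ is onto; it clearly commutes with $O(W)$. $\square$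

## 9. If $q\notin\mathrm N(E^\times)$, then $\Pi$ is a direct sum of irreducible representations

Here we use that $q$ is not a norm, through an anisotropic form. Put $W_3=Fe\oplus E$ with $Q_3(te+\beta)=qt^2-\mathrm N(\beta)$, and let $b_3$ be its polar form. If $qt^2=\mathrm N(\beta)$ with $t\ne0$, then $q=\mathrm N(\beta/t)$; so $Q_3$ is anisotropic. Then $W=\mathbb H\oplus W_3$, where $\mathbb H=\{(\alpha,\gamma)\}$ carries the form $\alpha\gamma$, has Witt index $1$. Up to conjugacy $G$ has one proper parabolic $F$-subgroup $P$, the stabilizer of the isotropic $\alpha$-line. Its unipotent radical $U=\{n(u):u\in W_3\}$ acts by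
$$n(u)(\alpha,\gamma,w)=(\alpha-b_3(w,u)-\gamma Q_3(u),\ \gamma,\ w+\gamma u);$$
one checks at once that $Q=\alpha\gamma+Q_3(w)$ is preserved. (In this section $w$ is a variable in $W_3$.)

**Proposition 11.** If $q\notin\mathrm N(E^\times)$, then $\dim\Theta_U<\infty$ and $\dim\Pi_U<\infty$.

**Proof.** **Step 1: a mixed model.** The aim is to see the actions of $\mathrm{Mp}_2$ and $U$ at once. Put $\omega_{W_3}=\omega_e\otimes\omega_{(E,-\mathrm N)}$. The representations $\omega_V$ and $\omega_{\mathbb H}\otimes\omega_{(E,-\mathrm N)}$ of $\mathrm{SL}_2(F)$ on $\mathcal S(V)$ agree up to scalars on generators, so they differ by a character of a perfect group: they are equal. Hence $\omega_W=\omega_{\mathbb H}\otimes\omega_{W_3}$. Apply the partial Fourier transform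
$$\tilde f(z_1,z_2,w)=\int_Ff(\alpha,z_2,w)\psi(\alpha z_1)\,d\alpha,$$
an isomorphism $\mathcal S(W)\to\mathcal S(F^2\times W_3)$. On the $\mathbb H$-factor, multiplication by $\psi(b\alpha\gamma)$ becomes $\Phi(z_1+bz_2,z_2)$; the substitution $(a\alpha,a\gamma)$ becomes a scalar times $\Phi(a^{-1}z_1,az_2)$; and the Fourier transform for $\psi(\alpha\gamma'+\alpha'\gamma)$ becomes, by Fourier inversion in one variable, a scalar times $\Phi(z_2,-z_1)$. With $\eta=\mathrm{diag}(1,-1)$ and the anti-automorphism $j(g)=\eta g^{-1}\eta^{-1}$ we have $j(n(b))=n(b)$, $j(m(a))=m(a^{-1})$, $j(\mathsf w)=\mathsf w$. So, up to scalars, these are the operators $\Phi\mapsto\Phi(j(g)\,\cdot)$ on functions of the column $z=(z_1,z_2)$, and $g\mapsto\Phi(j(g)\,\cdot)$ is a representation of $\mathrm{SL}_2(F)$. Again by perfectness, $g$ acts on $\mathcal S(F^2)$ exactly by $\Phi\mapsto\Phi(j(g)\,\cdot)$. So $g\in\mathrm{Mp}_2$ acts by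
$$(g\tilde f)(z,\cdot)=\omega_{W_3}(g)\big[\tilde f(j(g)z,\cdot)\big],\tag{8}$$
and, substituting in the integral, $f(n(u)\,\cdot)$ becomes
$$\psi\big(z_1(b_3(w,u)+z_2Q_3(u))\big)\,\tilde f(z_1,z_2,w+z_2u).\tag{9}$$

**Step 2: an exact sequence.** By (9), $U$ acts trivially on restrictions to $z=0$, and by (8) $\mathrm{Mp}_2$ acts there by $\omega_{W_3}$. Coinvariants are right exact, so with Fact 1 we get an exact sequence of $\mathrm{Mp}_2$-modules
$$J\to M_U\to\mathcal S(W_3)\to0,\qquad J=\mathcal S((F^2\setminus0)\times W_3)_U .$$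

**Step 3: $\operatorname{Hom}_{\mathrm{Mp}_2}(J,\tau)=0$.** This says that the part away from $z=0$ does not contribute. By (8), $g$ moves supports in $F^2$ by $j(g)^{-1}=\eta g\eta^{-1}$; this action is transitive on $F^2\setminus0$, and the stabilizer of $z_0=(1,0)$ is $\tilde N$, the preimage of $N$. Sending $f$ to the function $g\mapsto(gf)(z_0,\cdot)\in\mathcal S(W_3)$ identifies
$$\mathcal S((F^2\setminus0)\times W_3)=\text{c-Ind}_{\tilde N}^{\mathrm{Mp}_2}(\omega_{W_3}|_{\tilde N}),$$
with inverse $f(j(g)z_0,\cdot)=\omega_{W_3}(g)^{-1}\Phi(g)$ for $\Phi$ in the induced representation. The operator of $u\in U$ commutes with $\mathrm{Mp}_2$ and preserves the fibers over $F^2\setminus0$, so it is induced from its action on the fiber at $z_0$; by (9) that is multiplication by $\psi(b_3(w,u))$.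

Both $\mathrm{Mp}_2$ and $\tilde N$ are unimodular, and $\tau=(\tau^\vee)^\vee$ by admissibility. Frobenius reciprocity [BZ, 2.29] identifies $\mathrm{Mp}_2$-maps from the induced representation to $(\tau^\vee)^\vee$ with $\tilde N$-invariant bilinear forms $\Lambda(f,v)$ on $\mathcal S(W_3)\times\tau^\vee$, naturally in the first variable. So a map that factors through $J$ is such a $\Lambda$ with $\Lambda(\psi(b_3(\cdot,u))f,v)=\Lambda(f,v)$ for all $u\in W_3$. Averaging over $u$ in a lattice $L$ gives $\Lambda(f,v)=\Lambda(1_{L^\perp}f,v)$, $L^\perp=\{w:\psi(b_3(w,L))=1\}$. As $L$ grows, $L^\perp$ shrinks to $0$, so for $L$ large $f$ is constant on $L^\perp$ and $\Lambda(f,v)=f(0)\Lambda'(v)$, $\Lambda'(v)=\Lambda(1_{L^\perp},v)$. This does not depend on $L$: for $L_1\subset L_2$, $\Lambda(1_{L_1^\perp},v)=\Lambda(1_{L_2^\perp}1_{L_1^\perp},v)=\Lambda(1_{L_2^\perp},v)$. Since $n(b)$ acts on $f$ by multiplication by $\psi(bQ_3)$, it does not change $f(0)$; invariance of $\Lambda$ then makes $\Lambda'$ an $N$-invariant functional on $\tau^\vee\cong\bar\tau$.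 By Step 4 of Section 7, $\bar\tau_N=0$, so $\Lambda'=0$ and $\Lambda=0$.

**Step 4: finiteness.** The module $(M_\tau)_U=\tau\otimes\Theta_U$ is a direct summand of $M_U$. Composing $J\to M_U\to\tau\otimes\Theta_U$ with any functional on $\Theta_U$ gives an element of $\operatorname{Hom}_{\mathrm{Mp}_2}(J,\tau)=0$, so the composite is $0$. By Step 2, $\tau\otimes\Theta_U$ is a quotient of $\mathcal S(W_3)$. Take an open compact subgroup $K_0\subset\mathrm{Mp}_2$ with $\tau^{K_0}\ne0$. As $K_0$-invariants are exact, $\tau^{K_0}\otimes\Theta_U$ is a quotient of $\mathcal S(W_3)^{K_0}$. A function in $\mathcal S(W_3)^{K_0}$ is fixed by $n(b)$ for small $b$, so it is supported in a set $\{|Q_3|\le C\}$ with $C$ depending only on $K_0$; this set is compact because $Q_3$ is anisotropic. The same holds for its Fourier transform. So $\mathcal S(W_3)^{K_0}$ is finite-dimensional and $\dim\Theta_U<\infty$. By part 3 of Lemma 10, $\Pi_U$ is a quotient of $\Theta_U$. $\square$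

**Proposition 12.** If $q\notin\mathrm N(E^\times)$, then $\Pi=\bigoplus_{i\in I}\rho_i$ (algebraic direct sum), with each $\rho_i\subset\mathcal S(X)$ irreducible, admissible, and unitary for the $L^2(X)$-form.

**Proof.** Bernstein's decomposition theorem, for the semisimple group $G$ (finite center), says: every smooth representation is $\Pi_c\oplus\Pi_n$, with $\Pi_c$ a direct sum of irreducible supercuspidal representations and $\Pi_n$ without supercuspidal subquotients. Apply it to $\Pi$.

*$\Pi_n$ is admissible.* Let $Z$ be the kernel of the map $\Pi_n\to\mathrm{Ind}_P^G((\Pi_n)_U)$ sending $v$ to $g\mapsto$ the image of $gv$ in $(\Pi_n)_U$. Then $Z$ has zero image in $(\Pi_n)_U$. By exactness of the Jacquet functor $Z_U\to(\Pi_n)_U$ is injective, so $Z_U=0$. If $Z\ne0$, it would have an irreducible subquotient; by exactness its Jacquet module for $P$, the only proper parabolic up to conjugacy, is $0$, so it is supercuspidal, a contradiction. So $Z=0$, and $\Pi_n$ embeds in $\mathrm{Ind}_P^G((\Pi_n)_U)$. For an open compact subgroup $K$, a $K$-fixed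 function in this induced representation is determined by its values on representatives of the finite set $P\backslash G/K$, in a finite-dimensional space. So $\mathrm{Ind}_P^G((\Pi_n)_U)$ is admissible, and so is $\Pi_n$.

*$\Pi_n$ is semisimple.* As $G,H$ are unimodular, $X$ has a $G$-invariant positive measure, and $\mathcal S(X)$ carries the invariant positive definite $L^2(X)$-form. Let $A\subset\Pi_n$ be a submodule. A vector of $\Pi_n^K$ is orthogonal to $A$ exactly when it is orthogonal to $A^K$, and $\Pi_n^K$ is finite-dimensional, so $\Pi_n^K=A^K\oplus(A^\perp)^K$. Hence $\Pi_n=A\oplus A^\perp$. Every submodule has a complement, so $\Pi_n$ is a direct sum of irreducible representations, admissible as submodules of $\Pi_n$.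

Irreducible supercuspidal representations are admissible, and all summands lie in $\mathcal S(X)$, so they are unitary for the $L^2(X)$-form. $\square$

## 10. Two independent invariant functionals: proof of Theorem A

Goodness was proved in Section 2. Let $q\notin\mathrm N(E^\times)$, that is, $\chi(q)=-1$. By part 1 of Lemma 10 and Proposition 12 there is $\rho=\rho_i\subset\Pi$ with $D|_\rho\ne0$. Consider the $H$-invariant functionals
$$D|_\rho\qquad\text{and}\qquad\mathrm{ev}_e|_\rho:f\mapsto f(e).$$
The second is nonzero too: some $f\in\rho$ has $f(ge)\ne0$ for some $g$, as $X$ is one $G$-orbit, and $(g^{-1}f)(e)=f(ge)$.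

**Step 1: the two eigenvalues of $g_0$.** Let $f\in\rho$. By part 2 of Lemma 10, $\mathrm{ev}_e(g_0f)=f(g_0^{-1}e)=f(-e)=-\chi(-1)\,\mathrm{ev}_e(f)$. By (7) and $\chi(q)=-1$, $D(g_0f)=-\chi(-q)D(f)=\chi(-1)D(f)$.

**Step 2: independence.** If $D|_\rho=c\,\mathrm{ev}_e|_\rho$, then for all $f\in\rho$
$$\chi(-1)D(f)=D(g_0f)=c\,\mathrm{ev}_e(g_0f)=-\chi(-1)\,c\,\mathrm{ev}_e(f)=-\chi(-1)D(f),$$
so $D|_\rho=0$, a contradiction. As both functionals are nonzero, they are linearly independent, and $\dim\operatorname{Hom}_H(\rho,\mathbb C)\ge2$.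

**Step 3: the contragredient.** Since $\rho$ is unitary and admissible, $\tilde\rho\cong\bar\rho$, and complex conjugation of functionals gives $\dim\operatorname{Hom}_H(\tilde\rho,\mathbb C)=\dim\operatorname{Hom}_H(\rho,\mathbb C)\ge2$. The product of the two dimensions is at least $4$, so the good pair $(G,H)$ is not a Gelfand pair.

Every non-archimedean $F$ of characteristic $0$ has a quadratic extension $E$, and $[F^\times:\mathrm N(E^\times)]=2$, so such $q$ exist. This proves Theorem A, and the conjecture is false. $\blacksquare$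

The hypothesis $\chi(q)=-1$ entered twice: in the anisotropy of $Q_3$, which made $\Pi$ semisimple, and in the sign of Step 1.

## 11. One exceptional representation, and powers of the pair: proof of Theorem B

**Part 1.** If $q\in\mathrm N(E^\times)$, the pair is a Gelfand pair by Corollary 7. If $q\notin\mathrm N(E^\times)$, it is not, by Theorem A.

**Part 2.** Let $q\notin\mathrm N(E^\times)$. By Corollary 7 there is, up to isomorphism, at most one irreducible admissible representation for which the product of the dimensions exceeds $1$, and for it both dimensions equal $2$. Section 10 produces one, and it is unitary. This is $\rho_0$.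

**Part 3.** We pass to products. A double coset of $H^n$ in $G^n$ is a product of double cosets of $H$ in $G$, and it is closed exactly when each factor is closed. The anti-involution attached to $\theta^n$ is $\sigma$ in each factor, so $(G^n,H^n,\theta^n)$ is good. The representation $\rho_0^{\boxtimes n}$ of $G^n$ is irreducible admissible with contragredient $\tilde\rho_0^{\,\boxtimes n}$, and
$$\operatorname{Hom}_{H^n}(\rho_0^{\boxtimes n},\mathbb C)\supseteq\operatorname{Hom}_H(\rho_0,\mathbb C)^{\otimes n}$$
has dimension at least $2^n$; likewise for the contragredient. So the product of the two dimensions is at least $4^n$. $\blacksquare$
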